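# A countable space with the moving off property whose function space is not Baire

## The metric fan, by hand

Let $M=\{\infty\}\cup(\omega\times\omega)$. Every point $(n,m)$ is isolated, and the basic neighborhoods of $\infty$ are the sets $B_N=\{\infty\}\cup\{(n,m):n\ge N\}$. Call $\{n\}\times\omega$ the $n$-th column. Each column is closed and discrete, so a compact set $K\subseteq M$ meets each column in a finite set.

Consider continuous functions $F:M\to\mathbb R$, where "close to $F$" means uniformly close on a prescribed compact set. For $N\in\omega$ let
$$D'_N=\{F:\ F(n,m)>1\text{ for some }n\ge N\text{ and some }m\}.$$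
This set is open, because $F(n,m)>1$ is an open condition on the value at one point. It is dense: given $F$ and a compact $K$, pick $m$ with $(N,m)\notin K$ and change the value of $F$ at the isolated point $(N,m)$ to $2$. The new function is continuous, agrees with $F$ on $K$, and lies in $D'_N$. But if $F\in\bigcap_ND'_N$, then $F>1$ at points $(n,m)$ with arbitrarily large $n$, and such points approach $\infty$, so $F(\infty)\ge1$. Hence $\bigcap_N D'_N$ misses the nonempty open set $\{F:F(\infty)<1\}$. A countable intersection of dense open sets fails to be dense.

The same defect is visible in $M$ itself, without functions. Consider the two-point sets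
$$L_{k,m}=\{(0,k),(k,m)\}\qquad(k\ge1,\ m\in\omega).$$
Given a compact $K$, some $L_{k,m}$ misses it: first choose $k$ with $(0,k)\notin K$, then $m$ with $(k,m)\notin K$. So the family escapes every compact set. Yet no infinite subfamily is spread out. If infinitely many members are pairwise disjoint, they have distinct $k$'s because $(0,k)\in L_{k,m}$, so their points $(k,m)$ converge to $\infty$, and every neighborhood of $\infty$ meets infinitely many of them.

At the other extreme take the discrete space $\omega$. Its compact sets are the finite sets, its function space is the product $\mathbb R^\omega$, which is completely metrizable and so satisfies the Baire category theorem. A family of nonempty finite sets that escapes every finite set contains an infinite pairwise disjoint subfamily, and this is as spread out as one could want.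

So in both cases the two phenomena go together: a category property of the function space, and a spreading property of families of compact sets. Is that always so?

## Definitions, and the statement

Completely regular spaces are taken to be Hausdorff. $C(X)$ is the set of continuous functions $X\to\mathbb R$.

**Definition (compact-open topology).** $C_k(X)$ is $C(X)$ with the topology generated by the sets $[K,U]=\{f\in C(X):f(K)\subseteq U\}$, $K\subseteq X$ compact, $U\subseteq\mathbb R$ open.

A textbook fact used throughout: this is the topology of uniform convergence on compact sets. The sets $\{G:|G-F|<\varepsilon\text{ on }K\}$ with $K$ compact and $\varepsilon>0$ form a neighborhood base at $F$.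

**Definition (Baire).** A space is Baire if every countable intersection of dense open subsets is dense.

**Definition (moving off).** A collection $\mathcal A$ of subsets of $X$ moves off a collection $\mathcal B$ if for every $B\in\mathcal B$ there is $A\in\mathcal A$ with $A\cap B=\emptyset$.

**Definition (discrete, strongly discrete).** A collection $\mathcal A$ of subsets of $X$ is discrete if every $x\in X$ has an open neighborhood meeting at most one member of $\mathcal A$. It is strongly discrete if there is a discrete collection $\{U_A:A\in\mathcal A\}$ of open sets with $A\subseteq U_A$ for each $A\in\mathcal A$. Here $\{U_A\}$ is read as an indexed family: each point has a neighborhood meeting $U_A$ for at most one index $A$.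

Two consequences: distinct members of a discrete collection are disjoint (a common point would have no good neighborhood), and a compact set meets only finitely many members of a discrete collection (cover it by finitely many good neighborhoods).

**Definition (MOP).** A completely regular space $X$ has the moving off property (MOP) if every collection $\mathcal K$ of nonempty compact subsets of $X$ that moves off the set of all compact subsets of $X$ has an infinite strongly discrete subcollection.

The family $\{L_{k,m}\}$ above shows that the metric fan does not have the MOP. The discrete space $\omega$ has it.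

**Definition ($q$-space).** $X$ is a $q$-space if each $x\in X$ has a sequence of neighborhoods $U_0,U_1,\dots$ such that whenever $x_n\in U_n$ for all $n$, the set $\{x_n:n\in\omega\}$ has a cluster point.

For instance, first countable spaces are $q$-spaces: for a decreasing neighborhood base at $x$, any $x_n\in U_n$ converge to $x$ (cluster points being understood for the sequence).

The following results of Gruenhage and Ma hold for completely regular $X$: (i) if $C_k(X)$ is Baire, then $X$ has the MOP; (ii) if $X$ is a $q$-space, then $X$ has the MOP if and only if $C_k(X)$ is Baire; (iii) a $q$-space with the MOP is locally compact. The metric fan is first countable and not locally compact at $\infty$, in agreement with what we found. The dissertation "Completeness Properties in Function Spaces with the Compact-Open Topology" states the following conjecture: a completely regular space $X$ has the MOP if and only if $C_k(X)$ is Baire. By (i), only one direction is in question. The conjecture is false, in ZFC.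

**Theorem 1.** There is a countable, hemicompact, zero-dimensional $T_1$ space $X$ with the MOP such that $C_k(X)$ (which is separable metrizable) is not Baire; in fact $C_k(X)$ is meager in itself.

*Hemicompact* means that there is a sequence of compact sets such that every compact set is contained in one of them. *Zero-dimensional* means that there is a base of clopen sets; a zero-dimensional $T_1$ space is completely regular. Three complements, Theorems 2–4, come at the end.

## The tree, its numbering, and its fine topology

In the fan, a family moving off the compact sets can keep returning to one column. We prevent this by making each column converge to a point of its own, so that compact sets swallow whole columns. Repeating this at every point leads to a tree.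

Let $T=\omega^{<\omega}$ be the set of finite sequences of natural numbers, with root $\emptyset$. For $x\ne\emptyset$ let $x^-$ be its parent. Put $[t]=\{y\in T:y\supseteq t\}$ and $\sigma_t=\{t\}\cup\{t^\frown l:l\in\omega\}$. Number the nodes by
$$\iota(\emptyset)=0,\qquad\iota(t^\frown l)=2^l(2\iota(t)+1).\tag{1}$$
Every positive integer is uniquely of the form $2^l(2a+1)$, and $a$ is smaller than it, so by induction $\iota:T\to\omega$ is a bijection. For example $\iota((n))=2^n$, $\iota((0,0))=3$, $\iota((1,0))=5$, $\iota((0,1))=6$, and $\iota((k,0))=2^{k+1}+1$. Two features matter: $\iota(t)<\iota(t^\frown l)$, and indices of consecutive children double, $\iota(t^\frown(l+1))=2\iota(t^\frown l)$, starting from $\iota(t^\frown0)=2\iota(t)+1$.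

Let $Z_n=\bigcup\{\sigma_t:\iota(t)\le n\}$. These sets increase and cover $T$. If $x\ne\emptyset$, then $x\in Z_n$ iff $\iota(x)\le n$ or $\iota(x^-)\le n$; since $\iota(x^-)<\iota(x)$,
$$x\in Z_n\iff\iota(x^-)\le n\qquad(x\neq\emptyset).\tag{2}$$
As $Z_n\supseteq Z_0=\{x:|x|\le1\}$, we get: if $x\notin Z_n$, then $|x|\ge2$ and $\iota(x^-)>n$.

**Definition (the topology $\tau$).** $U\in\tau$ iff for each $t\in U$ all but finitely many children of $t$ are in $U$.

This is clearly a topology. A set $A$ is $\tau$-closed iff each $t\notin A$ has only finitely many children in $A$; it is $\tau$-clopen iff, in addition, each $t\in A$ has cofinitely many children in $A$. Singletons are $\tau$-closed. Each $[t]$ is $\tau$-clopen: a node of $[t]$ has all its children in $[t]$, and the only child that a node outside $[t]$ can have in $[t]$ is $t$ itself. Each $\sigma_t$ is a sequence converging to $t$ together with its limit, so each $Z_n$ is $\tau$-compact.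

**Lemma 1.** If $L_k$ $(k\in A)$ are $\tau$-closed and each $Z_n$ meets only finitely many $L_k$, then $\bigcup_{k\in A}L_k$ is $\tau$-closed.

*Proof.* Let $t$ lie outside the union. All children of $t$ lie in $\sigma_t\subseteq Z_{\iota(t)}$, which meets finitely many $L_k$, and each of these contains only finitely many children of $t$. $\square$

Our space will be $T$ with a topology that agrees with $\tau$ away from the root and has fewer neighborhoods at the root.

## Which sets may a neighborhood of the root omit?

In the fan, a neighborhood of $\infty$ omits finitely many columns and nothing else, and the MOP fails. We now also allow a neighborhood of $\emptyset$ to omit certain $\tau$-clopen sets, one for each function $g$ from a suitable family. For the MOP, each sequence of compact sets escaping the $Z_n$ must have an infinite subsequence inside a single omitted set: then it cannot accumulate at the root. For non-Baireness, the omitted sets must not be too generous. The two demands pull in opposite directions, and we start with the first.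

**A family of functions.** Write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. Let $\mathfrak b$ be the least size of a family in $\omega^\omega$ that is unbounded for $\le^*$; thus fewer than $\mathfrak b$ functions always have a common $\le^*$-bound. Fix an unbounded family $\{f_\alpha:\alpha<\mathfrak b\}$. By recursion on $\alpha$, let $h$ be a $\le^*$-bound of $\{g_\beta:\beta<\alpha\}$ and put
$$g_\alpha(0)=\max\{h(0),f_\alpha(0),2\},\qquad g_\alpha(x+1)=\max\{h(x+1),f_\alpha(x+1),2(x+1)+2,g_\alpha(x)+1\}.$$
Then $g_\alpha$ is strictly increasing, $g_\alpha(x)\ge2x+2$ for all $x$, and $g_\beta\le^*g_\alpha$ for $\beta<\alpha$. Given $f\in\omega^\omega$, some $f_\alpha$ is not $\le^*f$, and $g_\alpha\ge f_\alpha$, so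
$$\text{for each }f\in\omega^\omega\text{ there is }\alpha<\mathfrak b\text{ with }g_\alpha(n)\ge f(n)\text{ for infinitely many }n.\tag{3}$$
From now on, $g$ always denotes a strictly increasing function with $g(x)\ge2x+2$ for all $x$.

**First attempt.** Small children are a natural thing to omit:
$$E_g=\{x\in T:|x|\ge2,\ \iota(x)\le g(\iota(x^-))\}.$$
An omitted set must be $\tau$-open, so with a node it must contain almost all its children. The obvious remedy is to take everything above $E_g$: let $H_g$ be the set of nodes having an initial segment (possibly the node itself) in $E_g$. It is $\tau$-clopen: a node of $H_g$ has all its children in $H_g$, and a node $t\notin H_g$ has in $H_g$ only its children in $E_g$, finitely many.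

With the sets $H_g$ the second demand runs into trouble. Let $W=\bigcup_k[(k,0)]$. It is $\tau$-clopen, since a node outside $W$ has at most one child in $W$, namely $(k,0)$ if the node is $(k)$. And $\iota((k,0))=2\cdot2^k+1\le g(2^k)=g(\iota((k)))$, so $(k,0)\in E_g$ and $W\subseteq H_g$ for every $g$. So neighborhoods of the root may omit $W$, and the function $F_0$ equal to $2$ on $W$ and $0$ elsewhere is continuous. It has $F_0(\emptyset)=0$ and $F_0((k,0))=2$ for all $k$. The dense open sets that worked for the fan, "$F((n,m))>1$ for some $n\ge N$ and some $m$", all contain $F_0$, and no contradiction arises. The exact point is this: once $F$ is large at a node $b$ of $E_g$, it may stay large on all of $[b]$, because $H_g$ covers $[b]$.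

**The gap.** So the omitted set must leak: from any node in it, further up the tree, there should be nodes outside it, placed where we can force $F$ to be still large. At the same time it must be $\tau$-clopen, so a node $t$ in it must have *almost all* children in it. We can leave out only finitely many children of $t$, and we leave out those in a middle range, beyond $g(\iota(t))$ but below $g(g(g(\iota(t))))$. Write $g^3=g\circ g\circ g$.

**Definition (the sets $C_g$).** Define $C_g$ by recursion on length. Nodes of length $\le1$ are not in $C_g$. For $|x|\ge2$ and $t=x^-$:

* (a) if $x\in E_g$ or $t\in E_g$, then $x\in C_g$;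
* (b) if $x,t\notin E_g$, then $x\in C_g$ iff $t\in C_g$ and $\iota(x)\ge g^3(\iota(t))$.

In particular $E_g\subseteq C_g$. The exception made in (a) for children of nodes of $E_g$ is needed for the capturing lemma below.

*Example.* Let $g(x)=2x+2$. The children of $t$ have indices $2a+1,\ 4a+2,\ 8a+4,\dots$ with $a=\iota(t)$. For $a\ge1$ only the first is $\le2a+2$, so $E_g$ consists of the nodes of length $\ge2$ whose last entry is $0$. Here $g^3(a)=8a+14$. In case (b) with $t\in C_g$ we have $x=t^\frown l$ with $l\ge1$, and $x\in C_g$ iff $2^l(2a+1)\ge8a+14$, which for $a\ge1$ means $l\ge3$. The gap is $l\in\{1,2\}$. So $(5,0)\in E_g$ and $(5,0,4)\in C_g$ by (a), but $(5,0,4,1)\notin C_g$. So $C_g$ does not contain the set $W$ above.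

**Lemma 2.** $C_g$ is $\tau$-clopen.

*Proof.* The root is not in $C_g$ and has no children in $C_g$. Let $|t|\ge1$.

If $t\in E_g$, then $t\in C_g$ and all children of $t$ are in $C_g$, by (a). If $t\in C_g\setminus E_g$, then every child $x$ with $\iota(x)\ge g^3(\iota(t))$ is in $C_g$, by (a) if $x\in E_g$ and by (b) otherwise; these are cofinitely many. If $t\notin C_g$, then $t\notin E_g$, and a child $x$ is in $C_g$ iff $x\in E_g$ iff $\iota(x)\le g(\iota(t))$; this holds for finitely many children. $\square$

## The space $X$

Put $C_\alpha=C_{g_\alpha}$, and let $\mathcal I$ be the set of finite unions of members of $\{[(n)]:n\in\omega\}\cup\{C_\alpha:\alpha<\mathfrak b\}$. Members of $\mathcal I$ are $\tau$-clopen and do not contain $\emptyset$.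

**Definition (the space $X$).** $X$ is the set $T$ with the topology $\rho$: $U\in\rho$ iff $U\in\tau$ and, if $\emptyset\in U$, then $T\setminus U\subseteq C$ for some $C\in\mathcal I$.

This is a topology because $\mathcal I$ is closed under finite unions (for intersections of two sets), and because enlarging $U$ shrinks $T\setminus U$ (for unions). Clearly $\rho\subseteq\tau$; so the $Z_n$ are compact in $X$, and every $F\in C(X)$ is $\tau$-continuous. Directly from the definition:
$$\begin{aligned}&\text{a }\tau\text{-closed set contained in a member of }\mathcal I\text{ is }\rho\text{-closed;}\\&\text{a }\tau\text{-clopen set contained in a member of }\mathcal I\text{ is }\rho\text{-clopen.}\end{aligned}\tag{4}$$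
For the first, the complement is $\tau$-open and omits only part of a member of $\mathcal I$. For the second, the set is also $\tau$-open and does not contain $\emptyset$.

**Lemma 3.** $X$ is zero-dimensional and $T_1$, hence completely regular.

*Proof.* *Points are closed.* If $t\neq\emptyset$, then $\{t\}$ is $\tau$-closed and contained in $[(t(0))]\in\mathcal I$, so (4) applies. The complement of $\{\emptyset\}$ is $\tau$-open and omits $\emptyset$, so it is $\rho$-open.

*Clopen neighborhoods away from the root.* Let $\emptyset\ne t\in U\in\rho$. Put $V=\{y\supseteq t:z\in U\text{ whenever }t\subseteq z\subseteq y\}$. If $y\in V$, then cofinitely many children of $y$ are in $U$, hence in $V$. If $y\notin V$, the only child of $y$ possibly in $V$ is $t$. So $V$ is $\tau$-clopen; as $V\subseteq[(t(0))]$, it is $\rho$-clopen by (4), and $t\in V\subseteq U$.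

*Clopen neighborhoods of the root.* Let $\emptyset\in U\in\rho$ with $T\setminus U\subseteq C\in\mathcal I$. By (4), $C$ is $\rho$-clopen, so $T\setminus C$ is a $\rho$-clopen neighborhood of $\emptyset$ contained in $U$. $\square$

## Capturing compact sets

The next lemma is the reason for the definition of $E_g$ and for clause (a): a set that escapes $Z_n$ lies in $C_g$ as soon as the single number $g(n)$ is large enough.

**Lemma 4 (capturing).** Let $L\ne\emptyset$ be $\tau$-closed with $L\subseteq Z_m$ for some $m$. There is $M(L)\in\omega$ such that for all $n$ and all $g$: if $L\cap Z_n=\emptyset$ and $g(n)\ge M(L)$, then $L\subseteq C_g$.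

*Proof.* Fix such an $m$. Let $M(L)$ be the maximum of $m$ and of all $\iota(x)$ such that $x\in L$ is a child of some $t$ with $\iota(t)\le m$ and $L\cap\sigma_t$ finite. There are finitely many such $t$, so finitely many such $x$.

Let $L\cap Z_n=\emptyset$, $g(n)\ge M(L)$, $x\in L$, and $t=x^-$. Since $x\notin Z_n$, we have $|x|\ge2$ and $\iota(t)>n$.

If $\iota(x)\le M(L)$, then $\iota(x)\le g(n)\le g(\iota(t))$, so $x\in E_g\subseteq C_g$.

If $\iota(x)>M(L)$, then $x\in Z_m$ and (2) give $\iota(t)\le m$. By the choice of $M(L)$, the set $L\cap\sigma_t$ is infinite. As $L$ is $\tau$-closed, $t\in L$. Hence $t\notin Z_n$, so $|t|\ge2$ and $\iota(t^-)>n$, and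
$$\iota(t)\le m\le M(L)\le g(n)\le g(\iota(t^-)).$$
So $t\in E_g$, and $x\in C_g$ by (a). $\square$

**Lemma 5.** Every compact $K\subseteq X$ is $\tau$-closed and contained in some $Z_m$. Hence $X$ is hemicompact, witnessed by $(Z_m)_m$.

*Proof.* $X$ is Hausdorff, so $K$ is $\rho$-closed, hence $\tau$-closed. Suppose that for every $m$ there is $x_m\in K\setminus Z_m$. Each $\{x_m\}$ is $\tau$-closed and contained in some $Z_{m'}$, so $f(m)=M(\{x_m\})$ is defined. By (3) choose $\alpha$ such that $A=\{m:g_\alpha(m)\ge f(m)\}$ is infinite. By Lemma 4, applied with $n=m$, the set $Q=\{x_m:m\in A\}$ is contained in $C_\alpha$.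

Since $Z_n$ contains no $x_m$ with $m\ge n$, each $Q\cap Z_n$ is finite. Since each point lies in some $Z_n$, each point equals $x_m$ for only finitely many $m$; so $Q$ is infinite. By Lemma 1 every subset of $Q$ is $\tau$-closed, and by (4) it is $\rho$-closed. Thus $Q$ is an infinite closed discrete subset of the compact set $K$, a contradiction. $\square$

## The moving off property

We isolate the statement about sequences, since Theorem 2 uses it again.

**Proposition 6.** Let $B\subseteq\omega$ be cofinite, and let $L_n$ $(n\in B)$ be nonempty, pairwise disjoint compact subsets of $X$ with $L_n\cap Z_n=\emptyset$. Then there are an infinite $A\subseteq B$ and a discrete indexed family of open sets $U_n\supseteq L_n$ $(n\in A)$.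

*Proof.* **Step 1: put infinitely many $L_n$ into one omitted set.** By Lemma 5, Lemma 4 applies to each $L_n$. Let $f(n)=M(L_n)$ for $n\in B$, and $f(n)=0$ otherwise. By (3) there is $\alpha$ such that $g_\alpha(n)\ge f(n)$ for infinitely many $n$; as $B$ is cofinite, $A=\{n\in B:g_\alpha(n)\ge f(n)\}$ is infinite. By Lemma 4, $L_n\subseteq C_\alpha$ for all $n\in A$.

**Step 2: the family $\{L_n:n\in A\}$ is discrete.** Since $L_k\cap Z_k=\emptyset$, the set $Z_n$ meets $L_k$ only for $k<n$. By Lemma 1 and (4), the union of every subfamily of $\{L_n:n\in A\}$ is $\rho$-closed. As the $L_n$ are pairwise disjoint, each $x\in X$ has the open neighborhood $X\setminus\bigcup\{L_n:n\in A,\ x\notin L_n\}$, which meets at most one $L_n$.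

**Step 3: expand to open sets.** Enumerate $X=\{x_i:i\in\omega\}$. Let $O_i\ni x_i$ be clopen and meet at most one $L_n$ with $n\in A$. The sets $O'_i=O_i\setminus\bigcup_{j<i}O_j$ form a partition of $X$ into clopen sets. Put $U_n=\bigcup\{O'_i:O'_i\cap L_n\neq\emptyset\}$. Then $U_n$ is open and contains $L_n$. Each $O'_i$ is contained in at most one $U_n$ and disjoint from all the others, so $\{U_n:n\in A\}$ is discrete. $\square$

**Corollary 7.** $X$ has the MOP.

*Proof.* Let $\mathcal K$ be a collection of nonempty compact sets that moves off the compact sets. Choose inductively $L_n\in\mathcal K$ disjoint from the compact set $Z_n\cup L_0\cup\dots\cup L_{n-1}$. These are nonempty and pairwise disjoint, hence distinct, and Proposition 6 with $B=\omega$ gives an infinite strongly discrete subcollection. $\square$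

## Dense open sets that carry large values up the tree

For the fan it was enough to demand $F>1$ far out. Here we want to derive a contradiction by climbing: from a node $y\in C_g$ where $F$ is large, go to a far child $t$ of $y$, and then to a child $x$ of $t$ in the gap, so that $x\notin C_g$. Continuity gives $F(t)\approx F(y)$ if $t$ is far out. But $x$ must not be far out among the children of $t$, since the far ones lie in $C_g$ again. So we need an explicit guarantee about when the children of $t$ have settled down near $F(t)$. We build it into the dense sets.

For $N\in\omega$ let $D_N$ be the set of $F\in C(X)$ for which there is a node $b=(n,m)$ with $n\ge N$ such that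
$$F(b)>1\quad\text{and}\quad|F(x)-F(t)|<2^{-n}\ \text{ whenever }\iota(t)\le\iota((n)),\ x\text{ is a child of }t,\ \iota(x)>\iota(b).\tag{5}$$
We call such a $b$ a witness. Thus the index $\iota(b)$ of the place where $F$ is large also bounds the settling time of all nodes numbered up to $\iota((n))=2^n$.

**Lemma 8.** Each $D_N$ is open and dense in $C_k(X)$.

*Proof.* **Step 1: open.** It suffices to fix $b$ and show that (5) is an open condition on $F$. The condition $F(b)>1$ is open. Only finitely many $t$ occur in (5). For each of them the set $\{t\}\cup\{x\text{ a child of }t:\iota(x)>\iota(b)\}$ is compact, so $|F-F(t)|$ attains a maximum on it, and this maximum is $<2^{-n}$. This survives a uniformly small change of $F$ on this compact set.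

**Step 2: the approximating function.** Let $F\in C(X)$. By Lemma 5 it suffices, for each $j$, to find $F'\in D_N$ with $F'=F$ on $Z_j$. Choose $n\ge N$ with $2^n>j$. Since $F$ is $\tau$-continuous, for each of the finitely many $t$ with $\iota(t)\le2^n$, all but finitely many children $x$ satisfy $|F(x)-F(t)|<2^{-n}$. As $\iota((n,m))\to\infty$ when $m\to\infty$, there is $m$ such that, for $b=(n,m)$, this inequality holds for all children $x$ of such $t$ with $\iota(x)>\iota(b)$.

The set $[b]$ is $\tau$-clopen and contained in $[(n)]\in\mathcal I$, so it is $\rho$-clopen by (4). Let $F'=2$ on $[b]$ and $F'=F$ elsewhere; then $F'\in C(X)$. For $y\in[b]$ we have $y^-\supseteq(n)$, so $\iota(y^-)\ge2^n>j$ and $y\notin Z_j$ by (2). Hence $F'=F$ on $Z_j$.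

**Step 3: $F'\in D_N$.** First, $F'(b)=2>1$. Let $t,x$ be as in (5). Since $\iota(t)\le\iota((n))<\iota(b)$ and all nodes of $[b]$ have index at least $\iota(b)$, we have $t\notin[b]$. If $x\in[b]$, then $x=b$, because its parent $t$ is outside $[b]$; this is excluded by $\iota(x)>\iota(b)$. So $F'(t)=F(t)$, $F'(x)=F(x)$, and the inequality holds by the choice of $m$. $\square$

The sets $D_N$ alone do not exclude the function $F_0$ of the first attempt: it satisfies (5) with $b=(n,0)$ for every $n$, because $F_0(x)\ne F_0(t)$ for a child $x$ of $t$ only if $t=(k)$ and $x=(k,0)$, and if $\iota(t)\le2^n$, then $k\le n$ and $\iota(x)\le\iota(b)$. What excludes it is the gap in the sets $C_g$: the next section shows that $F_0$ is not continuous on $X$.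

## Climbing through the gaps

**Proposition 9.** Let $O=\{F\in C(X):F(\emptyset)<1/4\}$, a nonempty open set. Then $O\cap\bigcap_ND_N=\emptyset$. So $C_k(X)$ is not Baire.

*Proof.* Suppose $F$ is in the intersection.

**Step 1: finitely many sets cover the places where $F$ is large.** The set $\{F<1/4\}$ is $\rho$-open and contains $\emptyset$, so its complement is contained in a member of $\mathcal I$. Enlarging this member if necessary, we get $q\in\omega$, $r\ge1$ and $\alpha_1<\dots<\alpha_r$ such that, with $C_i=C_{\alpha_i}$ and $g_i=g_{\alpha_i}$ for $1\le i\le r$ (a notation for this proof only),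
$$F(x)\ge1/4\ \Longrightarrow\ x\in[(0)]\cup\dots\cup[(q)]\cup C_1\cup\dots\cup C_r.\tag{6}$$
Put $S_y=\{i:y\in C_i\}$. By (6),
$$F(y)\ge1/4,\ y\ne\emptyset,\ y(0)>q\ \Longrightarrow\ S_y\neq\emptyset.\tag{7}$$

**Step 2: the witnesses lie low.** Since $F\in D_N$ for all $N$, there are witnesses $b=(n,m)$ of (5) with arbitrarily large $n>q$, and $S_b\neq\emptyset$ for these by (7). By the pigeonhole principle there are $j$ and a set $\mathcal B$ of witnesses with $n>q$, with $n$ unbounded on $\mathcal B$, such that $\min S_b=j$ for all $b\in\mathcal B$. Let $b=(n,m)\in\mathcal B$. Then $b\in C_j$, while its parent $(n)$ has length $1$ and so is in neither $C_j$ nor $E_{g_j}$. If $b\notin E_{g_j}$, then (b) would require $(n)\in C_j$. So $b\in E_{g_j}$, that is,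
$$\iota(b)\le g_j(\iota((n)))=g_j(2^n).\tag{8}$$

**Step 3: one climb.** The purpose is to leave the sets $C_1,\dots,C_\mu$ while losing little of the value of $F$. Precisely: *fix $s\in\mathcal B$; let $y\supseteq s$ with $F(y)>1/2$ and $\mu:=\min S_y\ge j$, and let $0<\delta<1/4$. Then there is $x\supseteq y$ with $F(x)>F(y)-\delta$ and $\min S_x>\mu$.* (Note that $S_y\ne\emptyset$ by (7), as $y(0)=s(0)>q$.)

*Choice of $t$.* Since $g_i\le^*g_\mu$ for $i\le\mu$, there is $x_0\in\omega$ with $g_i(z)\le g_\mu(z)$ for all $z\ge x_0$ and $i\le\mu$. We have $y\in C_\mu$, and $y\notin C_i$ for $i<\mu$. As $F$ is $\tau$-continuous and the $C_i$ are $\tau$-clopen, there is $l_0$ such that every $t=y^\frown l$ with $l\ge l_0$ satisfies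
$$|F(t)-F(y)|<\delta/2,\quad t\in C_\mu,\quad t\notin C_i\ (i<\mu),\quad\iota(t)>g_\mu(\iota(y)),\quad\iota(t)\ge x_0.\tag{9}$$
The fourth condition says that $t\notin E_{g_\mu}$. Now choose $b=(n,m)\in\mathcal B$ with
$$\nu:=2^n=\iota((n))\ge\iota(y^\frown l_0)\quad\text{and}\quad2^{-n}<\delta/2.$$
Let $l$ be the largest number with $\iota(y^\frown l)\le\nu$, and let $t=y^\frown l$. Then $l\ge l_0$, so (9) holds for $t$, and by maximality
$$\iota(t)\le\nu<\iota(y^\frown(l+1))=2\iota(t)\le g_\mu(\iota(t)).$$

*Choice of $x$.* We have $j\le\mu$ and $\nu\ge\iota(t)\ge x_0$, so (8) gives
$$\iota(b)\le g_j(\nu)\le g_\mu(\nu)\le g_\mu(g_\mu(\iota(t)))=:N.\tag{10}$$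
The first child of $t$ has index $2\iota(t)+1\le g_\mu(\iota(t))\le N$, and the indices of consecutive children double. So the first child of $t$ whose index exceeds $N$, call it $x$, satisfies
$$N<\iota(x)\le2N<2N+2\le g_\mu(N)=g_\mu^3(\iota(t)).\tag{11}$$
This is where the three applications of $g$ in clause (b) are used: one to pass from $\iota(t)$ to $\nu$, one to pass from $\nu$ to the bound on $\iota(b)$, and one to leave room for a child beyond that bound.

*$x\notin C_\mu$.* We have $t\notin E_{g_\mu}$. Also $\iota(x)>N\ge g_\mu(\iota(t))$, so $x\notin E_{g_\mu}$. Clause (b) applies, and $\iota(x)<g_\mu^3(\iota(t))$ by (11), so $x\notin C_\mu$.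

*$x\notin C_i$ for $i<\mu$.* We have $t\notin C_i\supseteq E_{g_i}$. As $\iota(t)\ge x_0$, $\iota(x)>g_\mu(\iota(t))\ge g_i(\iota(t))$, so $x\notin E_{g_i}$. By (b), $x\in C_i$ would require $t\in C_i$, which is false.

*$F(x)$ is large.* We have $\iota(t)\le\nu=\iota((n))$, $x$ is a child of $t$, and $\iota(x)>N\ge\iota(b)$ by (10). So (5), for the witness $b$, gives $|F(x)-F(t)|<2^{-n}<\delta/2$. With (9), $F(x)>F(y)-\delta>1/4$.

*Conclusion of the climb.* As $x(0)=s(0)>q$, (7) gives $S_x\neq\emptyset$. We have shown $S_x\cap\{1,\dots,\mu\}=\emptyset$. So $\min S_x>\mu$.

**Step 4: too many climbs.** Fix $s\in\mathcal B$ and start with $y_0=s$, where $F(s)>1$ and $\min S_s=j$. Apply Step 3 $r+1$ times with $\delta=\frac1{4(r+1)}$. The total loss is at most $1/4$, so all values of $F$ stay above $3/4$, and the minima stay $\ge j$; hence the hypotheses of Step 3 persist. We obtain $\min S_{y_0}<\min S_{y_1}<\dots<\min S_{y_{r+1}}$, which are $r+2$ distinct elements of $\{1,\dots,r\}$. This is impossible, so $O\cap\bigcap_ND_N=\emptyset$. By Lemma 8 the $D_N$ are open and dense, and their intersection misses the nonempty open set $O$. $\square$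

**Proof of Theorem 1.** $X$ is countable; it is zero-dimensional and $T_1$ by Lemma 3, hemicompact by Lemma 5, and has the MOP by Corollary 7. By Proposition 9, $C_k(X)$ is not Baire. Two assertions remain.

**Step 1: $C_k(X)$ is separable metrizable.** The map $F\mapsto(F|_{Z_n})_n$ into $\prod_nC(Z_n)$, each factor with the sup norm, is injective since the $Z_n$ cover $X$. By Lemma 5 the sets $\{G:|G-F|<\varepsilon\text{ on }Z_n\}$ form a neighborhood base at $F$ in $C_k(X)$, so the map is an embedding. Each $Z_n$ is a countable compact Hausdorff space. Countably many continuous functions separate its points (one for each pair), so it embeds in $\mathbb R^\omega$ and is metrizable. Hence $C(Z_n)$ is separable metrizable, so is the countable product, and so is its subspace $C_k(X)$.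

**Step 2: $C_k(X)$ is meager in itself.** By Proposition 9, $O=\bigcup_N(O\setminus D_N)$. Each $O\setminus D_N$ is contained in the closed nowhere dense complement of $D_N$, so $O$ is meager. Adding the constant $k$ is a homeomorphism of $C_k(X)$, so each translate $O+k=\{F:F(\emptyset)<k+1/4\}$, $k\in\omega$, is meager. These countably many translates cover $C_k(X)$. $\blacksquare$

So $X$ has the MOP while $C_k(X)$ is not Baire, and the conjecture is false. By (ii), $X$ is not a $q$-space.

## Counterexamples of every infinite size

**Theorem 2.** For every infinite cardinal $\kappa$ there is a completely regular space of size $\kappa$ with the MOP whose $C_k$ is not Baire.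

*Proof.* Let $D$ be a discrete space with $|D|=\kappa$, and take the topological sum $X\oplus D$. It is zero-dimensional and $T_1$, and has size $\kappa$.

**Step 1: $C_k(X\oplus D)$ is not Baire.** A compact subset of $X\oplus D$ is the union of a compact subset of $X$ and a finite subset of $D$, so $C_k(X\oplus D)=C_k(X)\times\mathbb R^D$, which projects openly and continuously onto $C_k(X)$. An open continuous image of a Baire space is Baire: if $p:A\to B$ is open, continuous and onto, and $G_n\subseteq B$ are dense open, then $p^{-1}(G_n)$ is open, and it is dense since $p(W)$ is open and meets $G_n$ for each nonempty open $W$. So $\bigcap_np^{-1}(G_n)$ is dense in $A$, and its image $\bigcap_nG_n$ is dense in $B$. Since $C_k(X)$ is not Baire, neither is $C_k(X\oplus D)$.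

**Step 2: the MOP.** Let $\mathcal K$ be a collection of nonempty compact sets moving off the compact sets. Choose inductively $L_n\in\mathcal K$ disjoint from $Z_n\cup L_0\cup\dots\cup L_{n-1}$. The $L_n$ are distinct and pairwise disjoint, and the sets $L_n\cap D$ are finite and clopen.

If infinitely many $L_n$ are contained in $D$, these form a strongly discrete collection with $U_n=L_n$: a point $d\in D$ has the neighborhood $\{d\}$, which meets at most one of them, and a point of $X$ has the neighborhood $X$, which meets none.

Otherwise $L_n\cap X\ne\emptyset$ for all $n$ in a cofinite set $B$. The sets $L_n\cap X$ $(n\in B)$ are nonempty compact, pairwise disjoint, and $L_n\cap X$ misses $Z_n$. Proposition 6 gives an infinite $A\subseteq B$ and a discrete family of open sets $U_n\supseteq L_n\cap X$ in $X$ $(n\in A)$. Then the sets $U_n\cup(L_n\cap D)$, $n\in A$, are open, contain $L_n$, and form a discrete family: at points of $X$ because the $U_n$ do in $X$, and at $d\in D$ because $\{d\}$ meets at most one $L_n$. $\square$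

## How close $X$ comes to being a $k$-space

A space $Y$ is a *$k$-space* if a set $A\subseteq Y$ is closed whenever $A\cap K$ is closed in $K$ for every compact $K\subseteq Y$. A Hausdorff space is a *$k_\omega$-space* if it is the union of an increasing sequence of compact sets $K_n$ such that $A$ is closed whenever all $A\cap K_n$ are closed. For instance, $\omega$ with the discrete topology is a $k_\omega$-space via $K_n=\{0,\dots,n\}$.

**Theorem 3.** In Theorem 1, $X$ is hemicompact, and every point other than $\emptyset$ has a clopen neighborhood that is a $k_\omega$-space. On the other hand, if $Y$ is a completely regular hemicompact $k$-space, then $C_k(Y)$ is completely metrizable, hence Baire. So $X$ fails to be a $k$-space, and it does so only because of the single point $\emptyset$.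

*Proof.* **Step 1: the cones $[(n)]$ are $k_\omega$.** Hemicompactness is Lemma 5. A point $x\neq\emptyset$ lies in the $\rho$-clopen set $[(x(0))]$. On $[(n)]$ the topologies $\rho$ and $\tau$ agree, because $\rho\subseteq\tau$ and $\tau$-closed subsets of $[(n)]$ are $\rho$-closed by (4). The sets $Z_j\cap[(n)]$ are compact, increase with $j$ and cover $[(n)]$. Let $A\subseteq[(n)]$ be such that every $A\cap Z_j$ is closed, and let $t\notin A$. All children of $t$ lie in $Z_{\iota(t)}$, so the children of $t$ in $A$ are those in the closed set $A\cap Z_{\iota(t)}$, which does not contain $t$; there are finitely many. So $A$ is $\tau$-closed, hence closed in $[(n)]$.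

**Step 2: hemicompact $k$-spaces have completely metrizable $C_k$.** Let $K_n$ be increasing compact sets such that every compact subset of $Y$ is contained in some $K_n$. As for $X$, the map $F\mapsto(F|_{K_n})_n$ embeds $C_k(Y)$ in $\prod_nC(K_n)$. Its image consists of coherent sequences $(F_n)$, that is, $F_{n+1}|_{K_n}=F_n$ for all $n$. Conversely, a coherent sequence defines a function on $Y=\bigcup_nK_n$ whose restriction to each compact set is continuous; preimages of closed sets then have closed traces on all compact sets, so the function is continuous since $Y$ is a $k$-space. Thus the image is exactly the set of coherent sequences, which is closed in the completely metrizable space $\prod_nC(K_n)$. So $C_k(Y)$ is completely metrizable, and Baire by the Baire category theorem.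

**Step 3: $X$ is not a $k$-space, and only the root is to blame.** $X$ is completely regular and hemicompact and $C_k(X)$ is not Baire, so by Step 2 it is not a $k$-space. Now let $A\subseteq X$ be any set such that $A\cap K$ is closed for each compact $K$. The argument in Step 1 shows that $A$ is $\tau$-closed. If $x\notin A$ and $x\ne\emptyset$, then $[(x(0))]\setminus A$ is $\tau$-open and omits $\emptyset$, so it is a $\rho$-open neighborhood of $x$ missing $A$. Hence the only point of $X\setminus A$ that can lie in the closure of $A$ is $\emptyset$. $\square$

## The moving off property as a game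

**Theorem 4.** For a non-compact completely regular space $Y$, consider the game in which in round $n$ player $\mathbf K$ plays a compact $K_n$ and player $\mathbf L$ answers with a nonempty compact $L_n$ with $L_n\cap K_n=\emptyset$. $\mathbf K$ wins iff there is a discrete indexed family of open sets $O_n\supseteq L_n$. Then $Y$ has the MOP iff $\mathbf L$ has no winning strategy. Consequently, by Theorem 1, even "$\mathbf L$ has no winning strategy" does not imply that $C_k(Y)$ is Baire.

Since $Y$ is not compact, $\mathbf L$ always has a legal move. On the discrete space $\omega$, for example, $\mathbf K$ wins by playing $K_n=L_0\cup\dots\cup L_{n-1}$: the $L_n$ are then disjoint, and $O_n=L_n$ works.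

*Proof.* **Step 1: if the MOP fails, $\mathbf L$ has a winning strategy.** Let $\mathcal K$ be a collection of nonempty compact sets that moves off the compact sets and has no infinite strongly discrete subcollection. $\mathbf L$ always plays a member $L_n$ of $\mathcal K$ disjoint from $K_n\cup L_0\cup\dots\cup L_{n-1}$. The $L_n$ are pairwise disjoint and nonempty, hence distinct. If $\mathbf K$ won, $\{L_n:n\in\omega\}$ would be an infinite strongly discrete subcollection of $\mathcal K$. So $\mathbf L$ wins.

Now let $Y$ have the MOP and let $\varsigma$ be a strategy of $\mathbf L$. We produce a play following $\varsigma$ that $\mathbf K$ wins.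

**Step 2: a tree of moves.** We define compact sets $K_s$ and $L_s$ for $\emptyset\ne s\in\omega^{<\omega}$, by recursion on length. Let $K_{s|1},\dots,K_s$ be defined (nothing is required for $s=\emptyset$). The collection $\{\varsigma(K_{s|1},\dots,K_s,K):K\text{ compact}\}$ moves off the compact sets, since the answer to $K$ is disjoint from $K$. By the MOP it has an infinite strongly discrete subcollection. So there are compact $K_{s^\frown n}$ such that the sets
$$L_{s^\frown n}=\varsigma(K_{s|1},\dots,K_s,K_{s^\frown n}),\qquad n\in\omega,$$
are distinct and form a strongly discrete collection. In particular, a compact set meets $L_{s^\frown n}$ for only finitely many $n$.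

**Step 3: one collection that sees all nodes.** The separate discrete collections in Step 2 have nothing to do with one another along a branch. To link them, enumerate $\omega^{<\omega}=\{s_i:i\in\omega\}$ and consider the collection of all sets
$$L_{(n)}\cup L_{s_0{}^\frown n_0}\cup\dots\cup L_{s_n{}^\frown n_n}\qquad(n,n_0,\dots,n_n\in\omega).\tag{12}$$
These are nonempty compact sets. The collection moves off the compact sets: given $K$, choose $n$ with $L_{(n)}\cap K=\emptyset$, and then $n_0,\dots,n_n$ such that each $L_{s_i{}^\frown n_i}$ misses $K$. By the MOP it has an infinite strongly discrete subcollection. Fix for each of its members one representation (12). Distinct members are disjoint, and a member represented with $n$ contains the nonempty set $L_{(n)}$; so distinct members use different $n$. Thus we get an infinite $A\subseteq\omega$, members $P_n$ $(n\in A)$ with choices $n_i(n)$ for $i\le n$, and a discrete indexed family of open sets $U_n\supseteq P_n$ $(n\in A)$. In particular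
$$L_{s_i{}^\frown n_i(n)}\subseteq U_n\qquad\text{whenever }i\le n\in A.\tag{13}$$

**Step 4: the branch.** Let $s^0=\emptyset$. Given $s^k=s_i$, choose $a_k\in A$ with $a_k\ge i$ and $a_k$ larger than all previous $a_{k'}$, and let $s^{k+1}=s^k{}^\frown n_i(a_k)$. By (13), $L_{s^{k+1}}\subseteq U_{a_k}$. The sequences $s^1,s^2,\dots$ extend one another, so $L_{s^{k+1}}=\varsigma(K_{s^1},\dots,K_{s^{k+1}})$, and the play $K_{s^1},L_{s^1},K_{s^2},L_{s^2},\dots$ follows $\varsigma$. Since the $a_k$ are distinct, the sets $U_{a_k}\supseteq L_{s^{k+1}}$ form a discrete indexed family of open sets, and $\mathbf K$ wins this play. So $\varsigma$ is not a winning strategy.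

**Step 5: the consequence.** The space $X$ of Theorem 1 is not compact: otherwise $X=Z_m$ for some $m$ by Lemma 5, but by (2) no child of a node $t$ with $\iota(t)>m$ is in $Z_m$. Since $X$ has the MOP, $\mathbf L$ has no winning strategy in the game on $X$, while $C_k(X)$ is not Baire. $\square$
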